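# Lacunary discs and a jump for the complex Monge–Ampère equation with a continuous subsolution

## 1. A lacunary polynomial on the unit disc

Let $\mathbb D$ be the unit disc in $\mathbb C$. Fix an integer $K\ge 1$, put $N=4K$, choose a large integer $Q$, and set
$$f(\zeta)=N^{-1/2}\sum_{k=1}^K\zeta^{m_k},\qquad m_k=Q^k,\qquad t_i=t_i(\zeta)=|\zeta|^{2m_i}\quad(1\le i\le K).$$
"Large" means that $Q\ge 17$ and
$$\Big(\tfrac45\Big)^Q<\tfrac15,\qquad \sum_{l\ge1}2Q^l\Big(\tfrac34\Big)^{Q^l/2}\le\tfrac1{16},\qquad \frac KQ+\frac{2K^2}Q+4K\Big(\tfrac58\Big)^{Q/4}\le\tfrac38. \tag{1}$$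
Such $Q$ exist. For the middle condition, $x^3(3/4)^{x/2}$ is bounded on $x\ge1$ by some $C'$, so the sum is at most $\sum_l 2C'Q^{-2l}=2C'/(Q^2-1)$, which tends to $0$ as $Q\to\infty$. The other two conditions are clear.

Let $s_i=2^{-1/(2m_i)}$, so that $t_i=\frac12$ exactly on the circle $|\zeta|=s_i$. The circles are nested, $s_1<s_2<\dots<s_K<1$. Since $t_{i+1}=t_i^Q$, the inequality $t_i<\frac45$ forces $t_j<(4/5)^Q<\frac15$ for all $j>i$. So the annuli $\{\frac15<t_i<\frac45\}$ are pairwise disjoint. Everything rests on two properties of $f$.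

**Lemma 1 (steepness).** If $\frac14\le t_i(\zeta)\le\frac34$, then $m_i\le 4\sqrt N\,|f'(\zeta)|$.

**Lemma 2 (Poisson defect).** Let $\xi\in\mathbb C$, and let $H$ be the harmonic function on $|\zeta|<s_i$, continuous on $|\zeta|\le s_i$, with $H=|f+\xi|^2$ on $|\zeta|=s_i$. Then
$$H\le |f+\xi|^2+\frac{3}{2N} \tag{2}$$
at every $\zeta$ with $\frac38\le t_{i-1}\le\frac58$ if $i\ge2$, and at $\zeta=0$ if $i=1$.

To see what is being said, take $K=1$, $N=4$, $f=\frac12\zeta^m$. Then $|f+\xi|^2=\frac14|\zeta|^{2m}+|\xi|^2+\mathrm{Re}(\bar\xi\zeta^m)$. The last two terms are harmonic, so $H-|f+\xi|^2=\frac14(\frac12-|\zeta|^{2m})$, which is $\frac18$ at the origin and does not depend on $\xi$ or $m$. But $(|f|^2)_{\zeta\bar\zeta}=|f'|^2=\frac14m^2|\zeta|^{2m-2}$ is as large as we like on the annulus $\frac14\le|\zeta|^{2m}\le\frac34$ when $m$ is large.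

Here is what $f$ is for. In $\mathbb C^n$, $n\ge2$, consider over a thin disc $|z_1-a|<\varepsilon$ the family of parallel holomorphic discs
$$z_1=a+\varepsilon\zeta,\qquad z_2=f(\zeta)+\xi,\qquad z''=\text{const}.$$
On each disc $|z_2|^2$ has complex Laplacian $|f'|^2$. By Lemma 1 this is at least $m_i^2/(16N)$ on the $i$-th annulus, so there we can subtract from $|z_2|^2$ a bump of height comparable to $1/N$ living on the scale of that annulus and stay subharmonic. By Lemma 2, an upper bound of the form $\theta|z_2|^2+\text{const}$ on the circle $|\zeta|=s_i$ passes to the annulus number $i-1$ at the price $\frac{3\theta}{2N}$. There are $K=N/4$ annuli. We shall arrange that each of them lowers a solution of a Monge–Ampère equation by a net amount comparable to $1/N$, so that all of them together lower it by a fixed amount, while each bump has height only of order $1/N$. The bumps can thus be as shallow as we please, and the strip $|z_1-a|<\varepsilon$ as thin as we please, with no effect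 on the total drop. This is the mechanism of a counterexample, and we now say to what.

## 2. The Dirichlet problem with a continuous subsolution

Let $\Omega\subset\mathbb C^n$ be a bounded strictly pseudoconvex domain, $\mu$ a nonnegative Borel measure on $\Omega$ of finite total mass, $\varphi\in C(\partial\Omega)$.

**Definition.** A function $u:\Omega\to[-\infty,+\infty)$, not identically $-\infty$, is *plurisubharmonic* (psh) if it is upper semicontinuous (usc) and subharmonic on every intersection of a complex line with $\Omega$.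

A $C^2$ function is psh exactly when its *Levi form* $\sum u_{j\bar k}X_j\bar X_k$ is nonnegative; this may be tested in any holomorphic coordinates. The maximum of two psh functions, a uniform limit of psh functions, and a decreasing limit of psh functions that is not $\equiv-\infty$ are psh. Being psh is a local property. If $F$ is convex and nondecreasing and $u$ is psh, then $F\circ u$ is psh.

**Definition.** With $d=\partial+\bar\partial$ and $d^c=i(\bar\partial-\partial)$ we have $dd^c=2i\partial\bar\partial$, and for $u\in C^2$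
$$(dd^cu)^n=4^n\,n!\,\det(u_{j\bar k})\,dV .$$
For bounded psh $u$, the nonnegative measure $(dd^cu)^n$ is defined in the sense of Bedford and Taylor.

For instance $(dd^c|z|^2)^n=4^nn!\,dV$. For $z\neq0$ we have $(dd^c\log|z|)^n=0$: the function $\lambda\mapsto\log|\lambda z|$ is harmonic near $\lambda=1$, so the nonnegative Levi form of $\log|z|$ vanishes in the direction $z$ and its determinant is $0$. For $n=1$, $dd^cu=\Delta u\,dx\,dy$.

**Definition.** The *Dirichlet problem* asks for $u\in PSH(\Omega)\cap L^\infty(\Omega)$ with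
$$(dd^cu)^n=\mu\ \text{ in }\Omega,\qquad \lim_{z\to\xi}u(z)=\varphi(\xi)\ \text{ for all }\xi\in\partial\Omega .$$
A *subsolution* is a function $v\in PSH(\Omega)\cap L^\infty(\Omega)$ with $(dd^cv)^n\ge\mu$ in $\Omega$ and $\lim_{z\to\xi}v(z)=\varphi(\xi)$ for all $\xi\in\partial\Omega$.

If there is a bounded subsolution, there is a bounded solution; this is a theorem of Kołodziej. The problem, posed in "The Complex Monge-Ampère Equation" (http://www.6ecm.pl/docs/Kolodziej.pdf), asks whether the same holds with continuous functions: if there is a subsolution $v\in PSH(\Omega)\cap C(\bar\Omega)$, is there a solution $u\in PSH(\Omega)\cap C(\bar\Omega)$? The answer is yes for $n=1$ and no for every $n\ge2$.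

**Theorem.**
(A) If $n=1$ and there is a subsolution $v\in PSH(\Omega)\cap C(\bar\Omega)$, then every bounded solution of the Dirichlet problem (one exists by Kołodziej's theorem) belongs to $C(\bar\Omega)$.

(B) Let $n\ge2$, let $\Omega\subset\mathbb C^n$ be any bounded strictly pseudoconvex domain, $\varphi\in C(\partial\Omega)$ any boundary datum, and $L>0$. There are $v\in PSH(\Omega)\cap C(\bar\Omega)$ with $v=\varphi$ on $\partial\Omega$ and a Borel set $E\Subset\Omega$ such that for the finite measure $\mu=\mathbf 1_E(dd^cv)^n$ (so that $v$ is a continuous subsolution) the unique bounded solution $u$ is discontinuous at an interior point $x_0$: there are $x_j\to x_0$ with $u(x_j)\le u(x_0)-L$ for all $j$. Hence there is no solution in $PSH(\Omega)\cap C(\bar\Omega)$.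

We use four facts as black boxes.

**Fact 1 (comparison principle; Bedford–Taylor 1982).** Let $D\subset\mathbb C^n$ be bounded and open and $u,M\in PSH(D)\cap L^\infty(D)$. If $(dd^cu)^n\ge(dd^cM)^n$ and $\limsup_{z\to\partial D}(u-M)\le0$, then $u\le M$ in $D$. In particular bounded solutions of the Dirichlet problem are unique.

**Fact 2 (calculus).** The operator $(dd^c\cdot)^n$ is local on open sets, gives measures finite on compact sets, is weakly continuous along decreasing sequences of uniformly bounded psh functions, and satisfies $(dd^c(u+w))^n\ge(dd^cu)^n+(dd^cw)^n$ for bounded psh $u,w$. It is also unchanged by adding a constant, homogeneous of degree $n$ under multiplication by positive constants, and transported by biholomorphisms.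

**Fact 3 (Bremermann, Walsh; Bedford–Taylor 1976).** For every $\phi\in C(\partial\Omega)$ there is $\Psi\in PSH(\Omega)\cap C(\bar\Omega)$ with $\Psi=\phi$ on $\partial\Omega$ and $(dd^c\Psi)^n=0$.

**Fact 4 (Kołodziej).** If the Dirichlet problem has a bounded subsolution, then it has a bounded solution.

## 3. One complex variable, and radial data in the ball

**Proof of (A).** The equation is linear when $n=1$. Let $u$ be a bounded solution. Then $dd^c(v-u)\ge0$ as a distribution, so $v-u=s$ almost everywhere for some subharmonic $s$. The functions $u+s$ and $v$ are subharmonic and agree almost everywhere, hence everywhere, since a subharmonic function is determined at each point by its means over small discs. As $u$ is bounded, $u=v-s$ everywhere. Since $v$ is continuous and $s$ is usc, $u$ is lower semicontinuous. It is also usc, so it is continuous in $\Omega$. Its boundary limits are the values of the continuous function $\varphi$, so $u\in C(\bar\Omega)$. $\square$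

Now an example with $n$ arbitrary. In the unit ball take $\varphi=0$, $v=|z|^2-1$, $0<r<1$ and $\mu=\mathbf 1_{\{|z|<r\}}(dd^cv)^n$. Put
$$u=|z|^2-r^2+2r^2\log r\ \ (|z|\le r),\qquad u=2r^2\log|z|\ \ (r\le|z|<1).$$
Then $u=F(\log|z|)$, where $F'(t)=2e^{2t}$ for $t\le\log r$ and $F'(t)=2r^2$ afterwards, so $F$ is $C^1$, convex and increasing, and $u$ is psh. On $|z|<r$ it differs from $v$ by a constant; on $|z|>r$ its Monge–Ampère measure is $0$. The sphere $|z|=r$ carries no mass: $u$ is $C^{1,1}$ there, so the standard mollifications, which decrease to $u$, have uniformly bounded second derivatives near the sphere, and in the limit $(dd^cu)^n\le C\,dV$. So $u$ is the solution, and it is continuous. Cutting the measure $(dd^cv)^n$ down to a nice set does no harm here. In (B) the measure has the same form $\mathbf 1_E(dd^cv)^n$, but $v$ and $E$ are carefully designed.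

## 4. Where the linear argument stops, and what flat discs can do

The proof of (A) shows that $v-u$ is subharmonic. For $n\ge2$ the inequality $(dd^cv)^n\ge(dd^cu)^n$ compares determinants, and nothing makes $v-u$ psh. In $\mathbb C^2$, for $v=|z_1|^2+|z_2|^2$ and $u=2|z_1|^2+\frac12|z_2|^2$ both determinants are $1$, yet $v-u=-|z_1|^2+\frac12|z_2|^2$ is not psh. Without that, lower semicontinuity of $u$ has no source.

So let us look for a counterexample. We want $u(0)$ high and $u(x_j)$ low along points $x_j=(a_j,0,0)\to0$. Near $x_j$ we perturb a fixed continuous psh function by a shallow dent supported over the thin strip $|z_1-a_j|<\varepsilon_j$, and let $\mu$ live on the dents. Shallowness keeps $v$ continuous. Thinness keeps $u(0)$ high: $\{z_1=a_j\}$ is pluripolar, and $\log|z_1-a_j|$ suitably normalized shows that a strip with $\varepsilon_j$ extremely small has little influence at $0$. What we need is that the dent forces $u(x_j)$ down by an amount independent of its depth and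 of $\varepsilon_j$.

Try dents along flat discs $z_2=\text{const}$. Write $z_1=a+\varepsilon\zeta$ and subtract from $|z_1-a|^2+|z_2|^2+|z''|^2$ smooth radial bumps $\psi(\zeta)\ge0$. In the $\zeta$-direction only $\varepsilon^2|\zeta|^2$ is available, so we need $\psi_{\zeta\bar\zeta}\le\varepsilon^2$. Suppose $\operatorname{supp}\psi\subset\{\alpha\le|\zeta|\le\beta\}$ with $0<\alpha<\beta\le1$. Since $4\psi_{\zeta\bar\zeta}=r^{-1}(r\psi')'$ for $r=|\zeta|$,
$$-r\psi'(r)=\int_r^\beta4\psi_{\zeta\bar\zeta}\,\rho\,d\rho\le2\varepsilon^2\beta^2,\qquad\text{so}\qquad \psi\le2\varepsilon^2\beta^2\log\frac\beta\alpha .$$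
Use several disjoint annuli with $\beta_i\le2\alpha_i$. Then $\beta_i^2\log(\beta_i/\alpha_i)\le4\alpha_i^2\int_{\alpha_i}^{\beta_i}\frac{dr}r\le4\int_{\alpha_i}^{\beta_i}r\,dr$, so the sum of all the depths is at most $8\varepsilon^2\int_0^1r\,dr=4\varepsilon^2$. This is where the flat design breaks: the total available depth dies with $\varepsilon$, and $\varepsilon$ must be tiny.

The way out is to bend the discs so that $|z_2|^2$, not $|z_1-a|^2$, pays for the dent: that is Lemma 1. Bending has a price, the Poisson defect of $|f|^2$, and Lemma 2 keeps it of order $1/N$ per annulus. Here is the precise outcome. For $n\ge2$ write $z=(z_1,z_2,z'')$ with $z''\in\mathbb C^{n-2}$ (absent if $n=2$) and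
$$P=\{|z_1|<1,\ |z_2|<2,\ |z''|<1\}.$$

**Proposition.** There is an absolute constant $c_*>0$ such that the following holds whenever $\bar P\subset\Omega$. Let $V_0\in PSH(\Omega)\cap C(\bar\Omega)$ with $V_0-|z|^2$ psh in $\Omega$. Let $a\in\mathbb C$, $0<\varepsilon\le\frac12$, $|a|+\varepsilon<1$, $\kappa>0$. Then there are a continuous function $\delta$ on $\Omega$, $-\kappa\le\delta\le0$, with compact support in $P\cap\{|z_1-a|<\varepsilon\}$, and an open set $E\Subset P\cap\{|z_1-a|<\varepsilon\}$ such that: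

1. $V:=V_0+\delta$ is psh in $\Omega$;
2. every bounded psh $u\le0$ on $P$ with $(dd^cu)^n\ge\mathbf 1_E(dd^cV)^n$ on $P$ satisfies $u(a,0,0)\le-c_*$.

The constant $c_*$ depends neither on $\kappa$ nor on $\varepsilon$. We first show that this suffices, and then prove it.

## 5. Infinitely many thin strips: the Proposition implies (B)

**Step 0: room for $\bar P$.** This step arranges the hypothesis $\bar P\subset\Omega$. Pick $p_0\in\Omega$ and $T(z)=\lambda(z-p_0)$ with $\lambda>0$ so large that $\bar P\subset T(\Omega)$. The domain $T(\Omega)$ is strictly pseudoconvex. If $(v,E,u)$ is as in (B) for $T(\Omega)$ and $\varphi\circ T^{-1}$, then $(v\circ T,T^{-1}(E),u\circ T)$ is as in (B) for $\Omega$ and $\varphi$, because Monge–Ampère measures are transported by $T$. So assume $\bar P\subset\Omega$; we shall produce the jump at $x_0=0$.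

**Step 1: the undented function.** This step provides a continuous psh function with boundary values $\varphi$, large enough to turn the drop $c_*$ into the drop we want. By Fact 3 take $\Psi_0\in PSH(\Omega)\cap C(\bar\Omega)$ with $\Psi_0=\varphi$ on $\partial\Omega$ and $(dd^c\Psi_0)^n=0$. Put $S=\max_{\bar P}\Psi_0$ and choose $A\ge1$ with
$$Ac_*\ge S-\Psi_0(0)+L+1. \tag{3}$$
By Fact 3 take also $w,w'\in PSH(\Omega)\cap C(\bar\Omega)$ with $w=\varphi-A|z|^2$ and $w'=-\varphi$ on $\partial\Omega$. Let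
$$v_0=w+A|z|^2,\qquad V_0=v_0/A .$$
Then $v_0=\varphi$ on $\partial\Omega$, $V_0\in PSH(\Omega)\cap C(\bar\Omega)$, and $V_0-|z|^2=w/A$ is psh, as the Proposition requires.

**Step 2: the strips.** This step fixes the widths. Let $C=\sup_\Omega|v_0|+\sup_\Omega|w'|+A$, $G=2+\sup_\Omega|z_1|$, $a_j=2^{-j-2}$ for $j\ge1$, and choose $0<\varepsilon_j<2^{-j-5}$ so small that
$$C\,\frac{\log(G/a_j)}{\log(G/\varepsilon_j)}\le2^{-j-1}. \tag{4}$$
For $k>j$ we have $a_j-a_k\ge a_j-a_{j+1}=2^{-j-3}>2^{-j-5}+2^{-j-6}>\varepsilon_j+\varepsilon_k$, so the discs $\{|z_1-a_j|\le\varepsilon_j\}$ are pairwise disjoint. Put $O_j=\Omega\cap\{|z_1-a_j|<\varepsilon_j\}$.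

**Step 3: the subsolution and the measure.** Apply the Proposition to $V_0$ with $a=a_j$, $\varepsilon=\varepsilon_j$, $\kappa=2^{-j}$ (note $a_j+\varepsilon_j<1$ and $\varepsilon_j\le\frac12$). It gives $\delta^{(j)}$ and $E_j$. Set
$$v=v_0+A\sum_j\delta^{(j)},\qquad E=\bigcup_jE_j\subset P,\qquad \mu=\mathbf 1_E(dd^cv)^n .$$
The supports of the $\delta^{(j)}$ are compact, contained in $O_j\cap P$, hence disjoint. Each partial sum $v_0+A\sum_{j\le J}\delta^{(j)}$ is continuous on $\bar\Omega$ and psh, since locally it equals $AV_0$ or some $A(V_0+\delta^{(j)})$. As $|\delta^{(j)}|\le2^{-j}$, the partial sums converge uniformly. So $v\in PSH(\Omega)\cap C(\bar\Omega)$ and $v=\varphi$ on $\partial\Omega$. Since $\bar E\subset\bar P\subset\Omega$ and $(dd^cv)^n$ is finite on compact sets, $\mu(\Omega)<\infty$. Clearly $(dd^cv)^n\ge\mu$, so $v$ is a continuous subsolution. By Fact 4 there is a bounded solution $u$, unique by Fact 1.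

**Step 4: $u$ is low at $x_j=(a_j,0,0)$.** Since $(dd^cu)^n\ge0=(dd^c\Psi_0)^n$ and the boundary values agree, Fact 1 gives $u\le\Psi_0$. So $\tilde u=(u-S)/A\le0$ on $P$. On the open set $O_j\supset E_j$ we have $v=A(V_0+\delta^{(j)})$. By locality and homogeneity, on $P$,
$$(dd^c\tilde u)^n=A^{-n}\mu\ge A^{-n}\mathbf 1_{E_j}(dd^cv)^n=\mathbf 1_{E_j}\big(dd^c(V_0+\delta^{(j)})\big)^n .$$
Part 2 of the Proposition gives $\tilde u(x_j)\le-c_*$, and with (3)
$$u(x_j)\le S-Ac_*\le\Psi_0(0)-L-1\qquad\text{for all }j. \tag{5}$$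

**Step 5: barriers for single strips.** This step builds, for each $j$, a function that carries enough mass on $E_j$ but is close to $0$ at the origin. Let $v^0=v+w'\in PSH(\Omega)\cap C(\bar\Omega)$. It vanishes on $\partial\Omega$, so $v^0\le0$ by the maximum principle. Since $v\ge v_0-A\sum_j2^{-j}=v_0-A$, we have $v^0\ge-C$. By Fact 2, $(dd^cv^0)^n\ge(dd^cv)^n$. Let
$$\ell_j=\frac{\log(|z_1-a_j|/G)}{\log(G/\varepsilon_j)},\qquad w_j=\max(v^0,C\ell_j).$$
On $\Omega$, $|z_1-a_j|\le\sup_\Omega|z_1|+1<G$, so $\ell_j<0$; it is psh, and $\ell_j<-1$ on $O_j$. So $C\ell_j<-C\le v^0$ on $O_j$, that is, $w_j=v^0$ on the open set $O_j$, and by locality $(dd^cw_j)^n\ge\mathbf 1_{E_j}(dd^cv)^n$. Also $v^0\le w_j\le0$, so $w_j$ is bounded psh and tends to $0$ at $\partial\Omega$.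

**Step 6: $u$ is high at $0$.** Only finitely many barriers can be added with bounds at once, so we truncate and pass to the limit. Let $\mu_J=\mathbf 1_{E_1\cup\dots\cup E_J}(dd^cv)^n$. Since $v$ is a subsolution for $(\mu_J,\varphi)$, Fact 4 gives a bounded solution $u_J$. The function $\Psi_0+\sum_{j\le J}w_j$ is bounded psh with boundary values $\varphi$. By Fact 2 and disjointness of the $E_j$ its Monge–Ampère measure is at least $\sum_{j\le J}\mathbf 1_{E_j}(dd^cv)^n=\mu_J$. By Fact 1
$$u_J\ge\Psi_0+\sum_{j\le J}w_j . \tag{6}$$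
Since $\mu_1\le\mu_2\le\dots\le(dd^cv)^n$, Fact 1 also gives $u_1\ge u_2\ge\dots\ge v$. The limit $\hat u=\lim_J u_J$ is psh and $v\le\hat u\le u_1$, so it is bounded with boundary values $\varphi$. By Fact 2, $(dd^c\hat u)^n$ is the weak limit of $\mu_J$. Since $\mu_J\uparrow\mu$ and $\mu$ is finite, $(\mu-\mu_J)(\Omega)\to0$, so the limit is $\mu$. By uniqueness $\hat u=u$. By (6), $w_j\ge C\ell_j$ and (4),
$$u(0)=\lim_Ju_J(0)\ge\Psi_0(0)+\sum_jC\ell_j(0)=\Psi_0(0)-\sum_jC\,\frac{\log(G/a_j)}{\log(G/\varepsilon_j)}\ge\Psi_0(0)-\tfrac12 . \tag{7}$$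

**Step 7: the jump.** We have $x_j\to0\in\Omega$, and (5), (7) give $u(x_j)\le\Psi_0(0)-L-1\le u(0)-L$ for all $j$. So $u$ is discontinuous at $0$. A solution in $PSH(\Omega)\cap C(\bar\Omega)$ would be bounded, hence equal to $u$, which is impossible. This proves (B), given the Proposition. $\blacksquare$

## 6. Steepness and Poisson defect of $f$

**Proof of Lemma 1.** One term of $\sqrt Nf'=\sum_km_k\zeta^{m_k-1}$ dominates. Let $\frac14\le t_i\le\frac34$. Then $|\zeta|\ge|\zeta|^{m_i}\ge\frac12$. The term $k=i$ has modulus $m_i|\zeta|^{m_i-1}\ge m_i/2$. The terms $k<i$ contribute at most $\sum_{k<i}Q^k\le m_i/(Q-1)\le m_i/16$. For $k=i+l>i$, because $|\zeta|\ge\frac12$,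
$$m_k|\zeta|^{m_k-1}\le2m_k|\zeta|^{m_k}=2m_iQ^l\,t_i^{Q^l/2}\le m_i\cdot2Q^l\Big(\tfrac34\Big)^{Q^l/2},$$
and by (1) these terms contribute at most $m_i/16$ in total. So $\sqrt N|f'|\ge m_i(\frac12-\frac18)\ge m_i/4$. $\square$

**Proof of Lemma 2.** We write the defect explicitly. Put $m_0=0$, $\alpha_0=\xi$, and $\alpha_k=N^{-1/2}$ for $1\le k\le K$, so $f+\xi=\sum_{k\ge0}\alpha_k\zeta^{m_k}$. Since $\bar\zeta^{m_k}\zeta^{m_l}=|\zeta|^{2m_k}\zeta^{m_l-m_k}$ for $k<l$,
$$|f+\xi|^2=\sum_{k\ge0}|\alpha_k|^2|\zeta|^{2m_k}+2\,\mathrm{Re}\sum_{0\le k<l}\bar\alpha_k\alpha_l|\zeta|^{2m_k}\zeta^{m_l-m_k}.$$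
With $s=s_i$, replacing each $|\zeta|^{2m_k}$ by the constant $s^{2m_k}$ gives a harmonic function with the same values on $|\zeta|=s$; this is $H$. Let $\Delta_k=s^{2m_k}-|\zeta|^{2m_k}\in[0,1]$ for $|\zeta|\le s$. Then $\Delta_0=0$, so all terms containing $\xi$ cancel:
$$N\big(H-|f+\xi|^2\big)=\sum_{k\ge1}\Delta_k+2\,\mathrm{Re}\sum_{1\le k<l}\Delta_k\zeta^{m_l-m_k}. \tag{8}$$

*Case $i\ge2$, $\frac38\le t_{i-1}\le\frac58$.* Here $t_i=t_{i-1}^Q\le(5/8)^Q<\frac12$, so $|\zeta|<s$. We bound each $\Delta_k$. For $1\le k\le i-2$, using $1-e^{-x}\le x$ and $\log\frac83<1$,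
$$\Delta_k\le1-t_k=1-t_{i-1}^{Q^{-(i-1-k)}}\le Q^{-1}\log\tfrac83\le Q^{-1}.$$
For $k=i-1$, $\Delta_{i-1}\le1-\frac38=\frac58$. For $k=i$, $\Delta_i\le s^{2m_i}=\frac12$. For $k>i$, $\Delta_k\le s^{2m_k}=2^{-Q^{k-i}}\le2^{-Q}\le Q^{-1}$. So the first sum in (8) is at most $\frac98+\frac KQ$. In the mixed sum, the pairs with $k\notin\{i-1,i\}$ number at most $K^2$ and contribute at most $\frac{2K^2}Q$. If $k\in\{i-1,i\}$ and $l>k$, then $l\ge i$ and $m_l-m_k\ge m_l/2$, so
$$|\zeta|^{m_l-m_k}\le|\zeta|^{m_l/2}=t_l^{1/4}\le t_i^{1/4}=t_{i-1}^{Q/4}\le\Big(\tfrac58\Big)^{Q/4}.$$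
There are at most $2K$ such pairs, contributing at most $4K(5/8)^{Q/4}$. By (1) the right side of (8) is at most $\frac98+\frac38=\frac32$.

*Case $i=1$, $\zeta=0$.* The mixed terms vanish, $\Delta_1=\frac12$, and $\Delta_k\le Q^{-1}$ for $k>1$ as before. So (8) is at most $\frac12+\frac KQ\le\frac32$. $\square$

## 7. Dents in tubes around the bent discs: part 1 of the Proposition

**Step 1: cutoffs and constants.** Here we fix $c_*$ before anything else. Fix $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\operatorname{supp}\chi\subset[\frac14,\frac34]$, and $\chi(t)=1-8(t-\frac12)^2$ on $[\frac38,\frac58]$. Then $\chi(\frac12)=1$, $\chi(\frac38)=\chi(\frac58)=\frac78$, and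
$$\chi'+t\chi''=(8-16t)-16t=8-32t<0\quad\text{on }[\tfrac38,\tfrac58]. \tag{9}$$
Fix a smooth $\eta$ with $0\le\eta\le1$, $\eta=1$ on $(-\infty,\frac32]$, $\eta=0$ on $[2,\infty)$. Let $C_\chi,C_\eta\ge1$ bound $|\chi'|+|\chi''|$ and $|\eta'|+|\eta''|$, and put
$$\theta_*=\frac1{166\,C_\chi C_\eta}<1,\qquad c_*=\frac{\theta_*}{128}.$$
Given $\kappa$, choose $K$ so large that $N=4K$ satisfies $2\theta_*/N\le\kappa$, then $Q$ as in (1), and let $f,m_i,t_i,s_i$ be as in Section 1. Put
$$g=\frac{\theta_*}{8N},\qquad\text{so that}\qquad Kg=\frac{\theta_*}{32}.$$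

**Step 2: coordinates.** This step straightens the discs. On $\{|z_1-a|<\varepsilon\}\times\mathbb C^{n-1}$ use the holomorphic coordinates $(\zeta,y)\in\mathbb D\times\mathbb C^{n-1}$, $y=(\xi,z'')$,
$$z_1=a+\varepsilon\zeta,\qquad z_2=f(\zeta)+\xi .$$
Put $q=|z_1-a|^2+|z_2|^2+|z''|^2$. Since $|z|^2-q=2\,\mathrm{Re}(\bar az_1)-|a|^2$ is pluriharmonic, $V_0-q$ is psh. In the new coordinates $q=\varepsilon^2|\zeta|^2+|f(\zeta)+\xi|^2+|z''|^2$, and its Levi form on $(X,Y)$, $Y=(b,c)$ (components along $\zeta,\xi,z''$), is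
$$\varepsilon^2|X|^2+|f'X+b|^2+|c|^2\ \ge\ c_0\,(|X|^2+|Y|^2) \tag{10}$$
for some $c_0>0$. Indeed $\varepsilon^2|X|^2+|\omega X+b|^2+|c|^2$ is positive definite for each $\omega\in\mathbb C$, $f'$ is bounded on $\mathbb D$, and a continuous positive function on the compact set $\{|\omega|\le\sup|f'|\}\times\{|X|^2+|Y|^2=1\}$ has a positive minimum.

**Step 3: the bumps.** Here Lemma 1 is used: half of $|f'|^2$ pays for a bump of height $\theta_*/N$. Let
$$\psi_i(\zeta)=\frac{\theta_*}N\,\chi(t_i)\,\eta(|f|^2).$$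
Its support lies in the compact set $\{\frac14\le t_i\le\frac34,\ |f|^2\le2\}$. On that set, since $|(t_i)_\zeta|=m_i|\zeta|^{2m_i-1}$, $(t_i)_{\zeta\bar\zeta}=m_i^2|\zeta|^{2m_i-2}$ and $|(t_i)_\zeta|^2=t_i(t_i)_{\zeta\bar\zeta}$,
$$(\chi(t_i))_{\zeta\bar\zeta}=m_i^2|\zeta|^{2m_i-2}(\chi'+t_i\chi''),\quad |(\chi(t_i))_{\zeta\bar\zeta}|\le4C_\chi m_i^2,\quad |(\chi(t_i))_\zeta|\le C_\chi m_i, \tag{11}$$
$$|(\eta(|f|^2))_\zeta|=|\eta'f'\bar f|\le2C_\eta|f'|,\quad |(\eta(|f|^2))_{\zeta\bar\zeta}|=|f'|^2\big|\eta'+|f|^2\eta''\big|\le3C_\eta|f'|^2 .$$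
By the product rule, Lemma 1 ($m_i\le4\sqrt N|f'|$) and $N\ge1$,
$$(\psi_i)_{\zeta\bar\zeta}\le\frac{\theta_*}N\big(4C_\chi m_i^2+4C_\chi C_\eta m_i|f'|+3C_\eta|f'|^2\big)\le(64+16+3)\,\theta_*C_\chi C_\eta|f'|^2=\tfrac12|f'|^2 . \tag{12}$$

**Step 4: auxiliary functions for localizing in $y$.** The bump must be confined to a thin tube around $y=0$. Let $W_i=\{\zeta\in\mathbb D:\frac15<t_i<\frac45,\ |f|<\frac85\}$; these open sets are pairwise disjoint by Section 1. Since $\sqrt2<\frac85$, we can choose $\Theta_i\in C_c^\infty(W_i)$, $0\le\Theta_i\le1$, with $\Theta_i=1$ near $\{\frac14\le t_i\le\frac34,\ |f|^2\le2\}\supset\operatorname{supp}\psi_i$.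

Choose also $p\in C^\infty(\mathbb R)$ nondecreasing and concave, with $p(x)=x+2$ for $x\le-3$ and $p=0$ for $x\ge-1$. For example, let $\rho\ge0$ be smooth, supported in $(-3,-1)$, symmetric about $-2$, $\int\rho=1$, and $p(x)=-\int_x^\infty\int_t^\infty\rho(\tau)\,d\tau\,dt$. Then $p'(x)=\int_x^\infty\rho\ge0$, $p''=-\rho\le0$, and for $x\le-3$, $p(x)=-\int\rho(\tau)(\tau-x)\,d\tau=x+2$. Note $p\le0$.

**Step 5: radii, and the two competing functions.** For $i=K,K-1,\dots,1$ in this order choose $R_i,\sigma_i,r_i$ as follows. First $0<R_i\le\frac1{10}$ with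
$$R_i^2\le\frac g{16},\qquad R_i\le r_{i+1}\ \ (i<K), \tag{13}$$
and small enough for Step 6. Put $\bar\kappa_i=\frac{\theta_*}N+R_i^2\le\frac{2\theta_*}N\le\kappa$. Then $0<\sigma_i\le\bar\kappa_i$ small enough for Step 7, and finally $r_i=R_i\exp(-2-\bar\kappa_i/\sigma_i)<R_i$. For $\zeta\in\mathbb D$, $|y|<R_i$ define
$$\Psi_i=-\psi_i(\zeta)-\Theta_i(\zeta)(R_i^2-|y|^2),\qquad \lambda_i=\max\big(\sigma_i\,p(\log(|y|/R_i)),\,-\bar\kappa_i\big),$$
with $\lambda_i=-\bar\kappa_i$ at $y=0$. Both take values in $[-\bar\kappa_i,0]$. We have $\lambda_i=0$ for $|y|\ge R_i/e$. Since $\log(r_i/R_i)=-2-\bar\kappa_i/\sigma_i\le-3$, we have $\sigma_ip(\log(r_i/R_i))=-\bar\kappa_i$, hence $\lambda_i=-\bar\kappa_i$ for $|y|\le r_i$. The maximum of $\Psi_i$ and $\lambda_i$ will be the dent: $\Psi_i$ gives its shape near the core $|y|\le r_i$, and $\lambda_i$ ends it before $|y|=R_i$ at small cost in positivity.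

**Step 6: $q+\Psi_i$ is psh on $\mathbb D\times\{|y|<R_i\}$ if $R_i$ is small.** In the interior of $\{\Theta_i=1\}$ the Levi form is
$$\varepsilon^2|X|^2+|f'X+b|^2+|c|^2-(\psi_i)_{\zeta\bar\zeta}|X|^2+|b|^2+|c|^2\ge0,$$
by (12) (off $\operatorname{supp}\psi_i$ simply $\psi_i=0$) and $|f'X+b|^2\ge\frac12|f'X|^2-|b|^2$. The summand $|y|^2$ in $\Psi_i$ was put there to supply the $|b|^2$. Every other point lies off $\operatorname{supp}\psi_i$, because $\Theta_i=1$ near that support, so $\psi_i=0$ near it. With $C_\Theta=\sup(|(\Theta_i)_\zeta|+|(\Theta_i)_{\zeta\bar\zeta}|)$, which does not depend on $R_i$, the Levi form of $-\Theta_i(R_i^2-|y|^2)$ is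
$$-(\Theta_i)_{\zeta\bar\zeta}(R_i^2-|y|^2)|X|^2+2\,\mathrm{Re}\Big((\Theta_i)_\zeta X\sum_jy_j\bar Y_j\Big)+\Theta_i|Y|^2,$$
so by (10) the total is at least $c_0(|X|^2+|Y|^2)-R_i^2C_\Theta|X|^2-2R_iC_\Theta|X||Y|$. This is $\ge0$ once $(R_i+R_i^2)C_\Theta\le c_0$.

**Step 7: $gq+\lambda_i$ is psh on $\mathbb D\times\{|y|<R_i\}$ if $\sigma_i$ is small.** For $y\ne0$ the Levi form of $p(\log(|y|/R_i))$ is $p'$ times that of $\log|y|$, which is $\ge0$, plus $p''\,|\partial\log|y|\cdot Y|^2$. Here $|\partial\log|y|\cdot Y|=\frac{|\sum\bar y_jY_j|}{2|y|^2}\le\frac{|Y|}{2|y|}$, and $p''\ne0$ only where $|y|\ge e^{-3}R_i$. So the Levi form is at least $-\frac{e^6\sup|p''|}{4R_i^2}|Y|^2$. That of $gq$ is at least $gc_0|Y|^2$. Thus $gq+\sigma_ip(\log(|y|/R_i))$ is psh for $y\neq0$ when $\sigma_i$ is small, and so is its maximum with $gq-\bar\kappa_i$, which is $gq+\lambda_i$. For $|y|<r_i$, $\lambda_i$ is constant, so $gq+\lambda_i$ is psh there too.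

**Step 8: the dents, and part 1.** Let $T_i=\{\zeta\in W_i,\ |y|<R_i\}$. Its closure in the coordinates is compact in $\mathbb D\times\mathbb C^{n-1}$, and on it $|z_1|\le|a|+\varepsilon<1$, $|z_2|\le\frac85+\frac1{10}<2$, $|z''|\le\frac1{10}$. So $T_i\Subset P\cap\{|z_1-a|<\varepsilon\}$. Define $\delta_i=\max(\Psi_i,\lambda_i)$ on $T_i$ and $\delta_i=0$ elsewhere. On $T_i$, $\delta_i=0$ where $|y|\ge R_i/e$ (there $\lambda_i=0\ge\Psi_i$) and where $\zeta\notin\operatorname{supp}\Theta_i$ (there $\Psi_i=0\ge\lambda_i$). So $\delta_i$ is continuous with compact support in $T_i$. On $T_i$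
$$V_0+\delta_i=(V_0-q)+\max\big(q+\Psi_i,\ (1-g)q+(gq+\lambda_i)\big)$$
is psh by Steps 6 and 7. The $T_i$ are disjoint, so with $\delta=\sum_i\delta_i$ the function $V=V_0+\delta$ is psh in $\Omega$: near each point it is $V_0$ or some $V_0+\delta_i$ on $T_i$. Also $-\kappa\le-\max_i\bar\kappa_i\le\delta\le0$. This proves part 1. Finally put
$$D_i=\{\tfrac38<t_i<\tfrac58,\ |y|<R_i,\ |z_2|<1\},\qquad E=\bigcup_{i=1}^KD_i .$$
On $D_i$, $|f|\le|z_2|+|\xi|<1.1$, so $D_i\subset T_i$. Thus $E$ is open and $E\Subset P\cap\{|z_1-a|<\varepsilon\}$.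

## 8. Descent through the annuli: part 2 of the Proposition

Let $u\le0$ be bounded psh on $P$ with $(dd^cu)^n\ge\mathbf 1_E(dd^cV)^n$ on $P$. Put
$$\theta_i=(K-i)g,\qquad\gamma_i=(K-i)\frac g4 .$$
For $1\le i\le K$: $\theta_i+g\le Kg$, $\theta_i+g\le1$, and $\gamma_i\le\theta_i$. We prove, for $i=K,K-1,\dots,1$,
$$(H_i)\qquad u\le\theta_i|z_2|^2-\gamma_i\quad\text{on }\{\tfrac38\le t_i\le\tfrac58,\ |y|<R_i,\ |z_2|<1\}.$$
The statement $(H_K)$ reads $u\le0$ and holds by hypothesis. Assume $(H_i)$ and write $B=\theta_i|z_2|^2-\gamma_i$.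

**Step 1: gain on the circle $t_i=\frac12$.** This step uses the Monge–Ampère measure on $D_i$ to improve $B$. We cannot compare $u$ with $V$ itself, since we know nothing like $u\le V$ on $\partial D_i$; we use instead a function with less Monge–Ampère mass than $V$ that dominates $B$ on $\partial D_i$. On $D_i$ let
$$M=\delta_i+\frac{7\theta_*}{8N}+R_i^2+B+gq .$$

*$M$ is psh.* On $\overline{D_i}$ we have $|f|^2\le1.21$ and $\frac38\le t_i\le\frac58$, so $\eta(|f|^2)=\Theta_i=1$ and
$$\Psi_i=-\frac{\theta_*}N\chi(t_i)-R_i^2+|y|^2 . \tag{14}$$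
By (9) and (11), $(-\chi(t_i))_{\zeta\bar\zeta}\ge0$ on $D_i$, so $\Psi_i$ itself is psh there. With Step 7 of Section 7, $gq+\delta_i=\max(gq+\Psi_i,gq+\lambda_i)$ is psh, and so is $M$.

*$(dd^cu)^n\ge(dd^cM)^n$ on $D_i$.* On $D_i$, $V=V_0+\delta_i$, so
$$V-M=(V_0-q)+\big((1-g)q-\theta_i|z_2|^2\big)+\text{const}.$$
This is bounded, and psh since $\theta_i\le1-g$. As $V=M+(V-M)$, Fact 2 gives $(dd^cu)^n\ge(dd^cV)^n\ge(dd^cM)^n$ on $D_i\subset E$.

*$M\ge B$ on $\partial D_i$.* The functions $M$ and $B$ extend continuously to $\overline{D_i}$. At a boundary point at least one of the following holds.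

- $t_i\in\{\frac38,\frac58\}$: by (14) and $\chi=\frac78$, $\delta_i\ge\Psi_i\ge-\frac{7\theta_*}{8N}-R_i^2$, so $M\ge B+gq\ge B$.
- $|y|=R_i$: $\delta_i=0$, so $M\ge B$.
- $|z_2|=1$: $\delta_i\ge-\bar\kappa_i=-\frac{\theta_*}N-R_i^2$ and $gq\ge g$, so $M\ge-\frac{\theta_*}{8N}+g+B=B$.

The third case is the reason for the term $gq$ and for the quadratic term in $(H_i)$. Since $u\le B$ on $D_i$ by $(H_i)$, $\limsup_{z\to\partial D_i}(u-M)\le0$, and Fact 1 gives $u\le M$ on $D_i$.

*Reading off the gain.* Take a point with $t_i=\frac12$, $|y|<r_i$, $|z_2|<1$; it lies in $D_i$. There $\lambda_i=-\bar\kappa_i\le\Psi_i$, so $\delta_i=\Psi_i=-\frac{\theta_*}N-R_i^2+|y|^2\le-\frac{\theta_*}N$. Since $-\frac{\theta_*}N+\frac{7\theta_*}{8N}=-g$ and $q\le\varepsilon^2+|z_2|^2+R_i^2$,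
$$u\le-g+R_i^2+B+g\big(|z_2|^2+\varepsilon^2+R_i^2\big).$$
With $\varepsilon^2\le\frac14$ and, by (13), $(1+g)R_i^2\le2R_i^2\le\frac g8$, we get
$$u\le(\theta_i+g)|z_2|^2-\gamma_i',\qquad\gamma_i':=\gamma_i+\tfrac58g,\qquad\text{where }t_i=\tfrac12,\ |y|<r_i,\ |z_2|<1. \tag{15}$$
A single round of this kind is not enough: $M\ge B-g$ everywhere on $D_i$, so it cannot lower the bound by more than $g=\frac{\theta_*}{8N}\le\frac\kappa{16}$. So we carry the gain inward and repeat.

**Step 2: transport along a disc.** This step moves (15) from the circle $|\zeta|=s_i$ into the smaller disc. The disc $z_2=f(\zeta)+\xi$ may leave $\{|z_2|<1\}$, where we have no bound better than $0$ (or leave $P$); a gluing takes care of that. Fix $y=(\xi,z'')$ with $|y|<r_i$ and let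
$$h(\zeta)=(\theta_i+g)|f(\zeta)+\xi|^2-\gamma_i'\qquad(\zeta\in\mathbb D),$$
a continuous subharmonic function. Put $\hat U=h$ where $|f+\xi|\ge1$, and
$$\hat U(\zeta)=\max\big(u(a+\varepsilon\zeta,\,f(\zeta)+\xi,\,z''),\ h(\zeta)\big)\quad\text{where }|f+\xi|<1 .$$
In the second case the point lies in $P$, since $|a|+\varepsilon<1$ and $|z''|<r_i<1$, and there $u$ along the disc is subharmonic, being the composition of a bounded psh function with a holomorphic map. Where $|f+\xi|=1$,
$$h=\theta_i+g-\gamma_i-\tfrac58g\ge\tfrac38g>0,$$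
because $\gamma_i\le\theta_i$. By continuity $h>0\ge u$ near $\{|f+\xi|=1\}$, so $\hat U=h$ in a neighborhood of $\{|f+\xi|\ge1\}$. Thus $\hat U$ is locally either $h$ or a maximum of two subharmonic functions, and it is subharmonic on $\mathbb D$.

On $|\zeta|=s_i$ we have $\hat U\le h$: where $|f+\xi|<1$ this is (15), elsewhere it is the definition. Let $H$ be as in Lemma 2. On $|\zeta|=s_i$, $h=(\theta_i+g)H-\gamma_i'$, and the right side is harmonic in $|\zeta|<s_i$. By the maximum principle
$$\hat U\le(\theta_i+g)H-\gamma_i'\qquad\text{in }|\zeta|<s_i . \tag{16}$$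

**Step 3: arrival at the next annulus.** Here Lemma 2 bounds the price of transport. Since $\theta_i+g\le Kg$ and $N=4K$,
$$(\theta_i+g)\frac3{2N}\le Kg\cdot\frac3{8K}=\tfrac38g . \tag{17}$$
Let $i\ge2$. On $\{\frac38\le t_{i-1}\le\frac58,\ |y|<r_i,\ |z_2|<1\}$ we have $|\zeta|<s_i$ and $u\le\hat U$, so (16), (2) and (17) give
$$u\le(\theta_i+g)|z_2|^2+\tfrac38g-\gamma_i-\tfrac58g=(\theta_i+g)|z_2|^2-\gamma_i-\tfrac g4=\theta_{i-1}|z_2|^2-\gamma_{i-1}.$$
As $R_{i-1}\le r_i$ by (13), this contains $(H_{i-1})$. The induction is complete, and $(H_1)$ holds.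

**Step 4: the center.** This step ends the descent at $(a,0,0)$. Apply Steps 1 and 2 with $i=1$ and $y=0$, and take $\zeta=0$, where $z_2=f(0)=0$. Lemma 2 for $i=1$ gives $H(0)\le\frac3{2N}$, so by (16) and (17)
$$u(a,0,0)\le\hat U(0)\le\tfrac38g-\gamma_1-\tfrac58g=-(K-1)\frac g4-\frac g4=-\frac{Kg}4=-\frac{\theta_*}{128}=-c_* .$$
This proves part 2 of the Proposition, and with Section 5 the proof of (B) is complete. $\blacksquare$
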